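\title{Weakly rationally connected surfaces over $\bar{\mathbb F}_p$ have finite fundamental group}

\begin{abstract}
A variety over $\bar{\mathbb F}_p$ is weakly rationally connected if any two points of a dense open subset can be joined by a chain of rational curves; the curves need not move in families. We prove that, for every prime $p$, a smooth projective weakly rationally connected surface over $\bar{\mathbb F}_p$ has finite \'etale fundamental group. In particular its Brauer group and its fundamental group are never both infinite. The proof descends all \'etale covers of the surface to one finite field, over which the rational points of a large connected configuration of rational curves split completely, and then counts points. The same method shows that a surface over $\bar{\mathbb F}_p$ with infinitely many rational curves is uniruled or has finite fundamental group.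
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $p$ be a prime and let $k=\bar{\mathbb F}_p$ be an algebraic closure of a finite field of characteristic $p$. A \emph{point} of a variety over $k$ means a $k$-point. A \emph{rational curve} in a variety $X$ is an integral closed curve in $X$ whose normalization is $\mathbb P^1$. A \emph{chain of rational curves} joining $x$ to $x'$ is a finite sequence $C_1,\dots,C_r$ of rational curves with $x\in C_1$, $x'\in C_r$ and $C_i\cap C_{i+1}\neq\emptyset$ for all $i$.

\begin{definition}\label{def:wrc}
An irreducible variety $X$ over $k$ is \emph{weakly rationally connected} if there is a nonempty Zariski open subset $X^\circ\subset X$ such that any two points of $X^\circ$ can be joined by a chain of rational curves contained in $X$.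
\end{definition}

A \emph{surface} will always mean an irreducible smooth projective surface over $k$. We write $\operatorname{Br}(X)$ for its Brauer group and $\pi_1(X)$ for its \'etale fundamental group. A surface $X$ is \emph{uniruled} if there are an irreducible curve $Z$ and a dominant rational map $\mathbb P^1\times Z\dashrightarrow X$.

Definition~\ref{def:wrc} asks for one chain for each pair of points and nothing more. The lengths and degrees of the chains are not bounded, and the curves need not belong to families sweeping out $X$. This freedom matters because $k$ is countable. A surface that is not uniruled contains finitely many rational curves of each degree (Lemma~\ref{lem:bounded}), so countably many in all. Over an uncountable field these could not cover an open subset, but over $k$ the number of points is no obstruction.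

The plane $\mathbb P^2$ is weakly rationally connected, by lines. The next example shows that covering a surface by rational curves is not enough, and that it says little about $\pi_1$.

\begin{example}\label{ex:product}
Let $C$ be an elliptic curve and $X=C\times\mathbb P^1$. Every morphism $\mathbb P^1\to C$ is constant, so the rational curves in $X$ are the fibers $\{z\}\times\mathbb P^1$. They cover $X$ but are pairwise disjoint, so $X$ is not weakly rationally connected. For $n$ prime to $p$, the map $[n]\times\mathrm{id}\colon X\to X$ is a connected \'etale cover of degree $n^2$, so $\pi_1(X)$ is infinite.
\end{example}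

Let $p>2$. A \emph{Kummer surface} is the minimal desingularization of the quotient of an abelian surface by the involution $a\mapsto -a$. It is known that an Enriques surface over $k$ whose covering K3 surface is a Kummer surface is weakly rationally connected and has nontrivial fundamental group, and hence that the Brauer group and the fundamental group of a weakly rationally connected surface can be nontrivial at the same time. This leads to the following question, posed in \cite{small}.

\medskip
\noindent\textbf{Question.} \emph{Is there a prime $p$ and a weakly rationally connected surface $X$ over $\bar{\mathbb F}_p$ such that $\operatorname{Br}(X)$ and $\pi_1(X)$ are both infinite?}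
\medskip

Geometry alone points in two directions. Since $\mathbb P^1$ is simply connected, each parametrized rational curve lifts to every \'etale cover of $X$, which suggests that $\pi_1(X)$ is small. But many chains through one point form a configuration $D$ with loops, and $\pi_1(D)$ is a free profinite group whose rank is the number of independent loops (Remark~\ref{rem:graph}). We shall see that $\pi_1(X)$ is a quotient of $\pi_1(D)$, and a quotient of a free group has no reason to be finite. What decides the question is the arithmetic of finite fields.

\subsection{Results}

Fix a prime $\ell\neq p$. For a surface $X$ let $b_i(X)=\dim H^i_{\text{\'et}}(X,\mathbb Q_\ell)$ and $e(X)=\sum_i(-1)^ib_i(X)$. Let $\operatorname{Num}(X)$ be the group of divisors modulo numerical equivalence $\equiv$, and let $\rho(X)$ be its rank.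

\begin{theorem}\label{thm:main}
If a surface $X$ over $\bar{\mathbb F}_p$ is weakly rationally connected, then $\pi_1(X)$ is finite, and $b_1(Y)=0$ for every connected finite \'etale cover $Y$ of $X$.
\end{theorem}

So the answer to the Question is no, for every prime $p$ and whatever $\operatorname{Br}(X)$ is; the Brauer group plays no further role in this paper. The Enriques surfaces above show that ``finite'' cannot be replaced by ``trivial''.

Theorem~\ref{thm:main} follows from a quantitative statement about a single configuration of rational curves. Let $D=R_1\cup\dots\cup R_c\subset X$ be a reduced curve whose irreducible components $R_i$ are pairwise distinct rational curves. Let $\nu\colon\tilde D\to D$ be the normalization, so that $\tilde D$ is the disjoint union of the normalizations $\tilde R_i\cong\mathbb P^1$, and let $S=\operatorname{Sing}(D)$. The points of $\nu^{-1}(S)$ are the branches of $D$ at its singular points.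

\begin{definition}\label{def:split}
A \emph{split model} of $(X,D)$ over a finite field $\mathbb F_q\subset k$ consists of a smooth projective surface $X_0$ over $\mathbb F_q$ with $X_0\otimes k=X$ and closed subschemes $R_{i,0}\subset X_0$ with $R_{i,0}\otimes k=R_i$, such that all points of $S$ are $\mathbb F_q$-rational points of the reduced curve $D_0=\bigcup_i R_{i,0}$ and all points of $\nu^{-1}(S)$ are $\mathbb F_q$-rational points of its normalization $\tilde D_0$.
\end{definition}

The definition makes sense because $\mathbb F_q$ is perfect: passing to the reduced structure and normalizing commute with base change to $k$, so $D_0\otimes k=D$ and $\tilde D_0\otimes k=\tilde D$. A split model always exists for a suitable $q$. Indeed, $X$ and the $R_i$ are given by finitely many equations, whose coefficients lie in a finite field, and the finitely many points of $S$ and $\nu^{-1}(S)$ become rational after a finite extension.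

\begin{theorem}\label{thm:config}
Let $X$ be a surface over $\bar{\mathbb F}_p$ and let $D=R_1\cup\dots\cup R_c\subset X$ be a connected reduced curve whose irreducible components $R_i$ are pairwise distinct rational curves. Assume $c\ge\rho(X)+2$.
\begin{itemize}
\item[(1)] The map $\pi_1(D)\to\pi_1(X)$ is surjective, and $b_1(Y)=0$ for every connected finite \'etale cover $Y\to X$.
\item[(2)] Let $(X_0,D_0)$ be a split model of $(X,D)$ over $\mathbb F_q$, and let $Q$ be a power of $q$. Then
\begin{equation}\label{eq:pointsD}
\#D_0(\mathbb F_Q)=c(Q+1)-\#\nu^{-1}(S)+\#S,
\end{equation}
and for every connected finite \'etale cover $Y\to X$ of degree $d$,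
\begin{equation}\label{eq:main}
d\,\bigl(\#D_0(\mathbb F_Q)-e(X)\,Q\bigr)\le (Q-1)^2 .
\end{equation}
\item[(3)] If moreover $c>e(X)$, then $\pi_1(X)$ is finite.
\end{itemize}
\end{theorem}

The last result is not needed for the Question. It assumes only that rational curves are numerous, not that they connect points.

\begin{theorem}\label{thm:infinite}
If a surface $X$ over $\bar{\mathbb F}_p$ contains infinitely many rational curves, then $X$ is uniruled or $\pi_1(X)$ is finite.
\end{theorem}

Example~\ref{ex:product} shows that the first alternative cannot be dropped.

\subsection{Outline of the proof}

Theorem~\ref{thm:config} is proved in three steps. First, a connected curve with many components supports a divisor of positive square, and the Hodge index theorem then gives part (1) (Section~\ref{sec:positive}). Second, an \'etale cover of $D$ is glued from copies of $\mathbb P^1$ by a combinatorial recipe, so Frobenius acts trivially on $\pi_1(D)$ and hence on its quotient $\pi_1(X)$. As a result every cover $Y\to X$ has a model $Y_0$ over the same field $\mathbb F_q$, in which all rational points of $D_0$ split completely (Section~\ref{sec:descent}). Third, if $Y$ has degree $d$, then $Y_0$ has at least about $dcQ$ points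 over $\mathbb F_Q$, while Deligne's theorem allows only about $Q^2+d\,e(X)Q$. For $c>e(X)$ and one fixed large $Q$ this bounds $d$ (Section~\ref{sec:count}). Section~\ref{sec:cubic} shows the second step on the smallest example, and Section~\ref{sec:infinite} proves Theorem~\ref{thm:infinite}.

\section{\'Etale covers of a nodal cubic}\label{sec:cubic}

\subsection{The fundamental group}

``Cover'' means finite \'etale cover. For a connected noetherian scheme $Z$ with a geometric point $\bar z$, the group $\pi_1(Z)=\pi_1(Z,\bar z)$ is profinite, and $E\mapsto E_{\bar z}$ is an equivalence from covers of $Z$ to finite sets with a continuous action of $\pi_1(Z)$. The degree of a cover is the cardinality of the set, connected covers correspond to transitive actions, and so the degrees of the connected covers are the indices of the open subgroups. Pulling back along $Z'\to Z$ corresponds to restricting the action along $\pi_1(Z')\to\pi_1(Z)$. This homomorphism is surjective if connected covers of $Z$ pull back to connected covers of $Z'$ \cite[V.6.9]{SGA1}. In a profinite group the intersection of all open subgroups is trivial.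

Two cases are basic. A connected cover of $\mathbb P^1_k$ of degree $d$ and genus $g$ satisfies $2g-2=-2d$ by the Riemann--Hurwitz formula, so $d=1$; thus every cover of $\mathbb P^1_k$ has the form $F\times\mathbb P^1_k$ with $F$ a finite set. And $\pi_1(\operatorname{Spec}\mathbb F_q)=\operatorname{Gal}(k/\mathbb F_q)\cong\hat{\mathbb Z}$ is topologically generated by Frobenius; a cover of $\operatorname{Spec}\mathbb F_q$ of degree $d$ consists of $d$ rational points exactly when Frobenius acts trivially on its geometric fiber.

\subsection{The split node}

Let $D_0\subset\mathbb P^2_{\mathbb F_q}$ be the cubic $x^3+y^3=xyz$. Its normalization is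
\[
\nu\colon\mathbb P^1\to D_0,\qquad [u:v]\mapsto[u^2v:uv^2:u^3+v^3],
\]
which sends $0$ and $\infty$ to the node $s=[0:0:1]$ and is an isomorphism elsewhere. Both branches are rational, and $\#D_0(\mathbb F_Q)=(Q+1)-2+1=Q$.

Let $E\to D=D_0\otimes k$ be a cover. Then $\nu^*E=F\times\mathbb P^1$. The fibers of $\nu^*E$ over $\infty$ and over $0$ are both identified with the fiber $E_s$, and comparing the two identifications gives a permutation $\theta$ of $F$. The curve $E$ is obtained from $F\times\mathbb P^1$ by gluing $(f,\infty)$ to $(\theta(f),0)$. It is connected exactly when $\theta$ is a cyclic permutation; then $E=E_n$ is a cycle of $n=\#F$ projective lines $C_1,\dots,C_n$, the point $\infty$ of $C_i$ being glued to the point $0$ of $C_{i+1}$. Every $n$ occurs (Lemma~\ref{lem:model} and Remark~\ref{rem:graph} treat this in general), so $\pi_1(D)\cong\hat{\mathbb Z}$ is infinite, although $D$ is a rational curve.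

The recipe $(F,\theta)$ does not mention the ground field. Gluing $n$ copies of $\mathbb P^1_{\mathbb F_q}$ in the same way gives a cover $E_{n,0}\to D_0$ with
\[
\#E_{n,0}(\mathbb F_Q)=n(Q+1)-2n+n=nQ=n\cdot\#D_0(\mathbb F_Q).
\]
So every rational point of $D_0$ has $n$ rational preimages, in all connected covers at once, and $q$ does not depend on $n$. This is the phenomenon on which the paper rests. It fails when either of its two ingredients is removed.

\emph{The branches must be rational.} Let $D'_0$ be another model of $D$ over $\mathbb F_q$, in which Frobenius exchanges the two branches at $s$. Suppose $E_n$ has a model over $D'_0$ in which the $n$ points above $s$ are rational. Frobenius fixes the node joining $C_i$ to $C_{i+1}$ and exchanges its branches, so it exchanges $C_i$ and $C_{i+1}$, for every $i\in\mathbb Z/n$. Then $C_i$ is sent both to $C_{i+1}$ and to $C_{i-1}$, which forces $n\le2$.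

\emph{The components must be rational curves.} Let $C_0$ be an elliptic curve over $\mathbb F_q$ and let $C'_0\to C_0$ be a model of the cover $[n]\colon C\to C$, with $n$ prime to $p$, in which the fiber over the origin consists of rational points. Then $n^2\le\#C_0'(\mathbb F_q)\le q+1+2\sqrt q$ by the point bound for curves of genus one, so $n\le\sqrt q+1$. Here no single $q$ serves all covers. This short count is also a preview of Section~\ref{sec:count}: complete splitting over a fixed field bounds the degree of a cover once the number of points on the cover is bounded above.

\section{Curves that carry the fundamental group}\label{sec:positive}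

To transfer information from $D$ to $X$ we need $\pi_1(D)\to\pi_1(X)$ to be onto, that is, $D$ must stay connected in every connected cover. Nothing is known about the position of $D$ except that it is connected and has many components. We extract positivity from this alone.

We use the following facts about a surface $X$. Distinct integral curves have nonnegative intersection number, which is positive exactly when they meet. If $A$ is ample and $L$ is a nonzero effective divisor, then $A\cdot L>0$, so $L\not\equiv0$. The group $\operatorname{Num}(X)$ is free of finite rank $\rho(X)$, and the \emph{Hodge index theorem} says that the intersection form on $\operatorname{Num}(X)_{\mathbb Q}$ is nondegenerate of signature $(1,\rho(X)-1)$. We use it in this form: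
\begin{equation}\label{eq:hodge}
E^2>0,\quad L\cdot E=0,\quad L^2\ge0\quad\Longrightarrow\quad L\equiv0 .
\end{equation}
Equivalently, $E^\perp$ is negative definite, of dimension $\rho(X)-1$, whenever $E^2>0$.

\begin{lemma}\label{lem:form}
Let $D=R_1\cup\dots\cup R_c$ be a connected curve on a surface $X$ with distinct irreducible components $R_i$, and let $V=\bigoplus_i\mathbb QR_i$ with the intersection form.
\begin{itemize}
\item[(a)] If the form is negative semidefinite, then its radical is zero or is spanned by a vector all of whose coordinates are positive.
\item[(b)] If $c\ge\rho(X)+2$, then there is a divisor $E$ supported on $D$ with $E^2>0$.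
\end{itemize}
\end{lemma}

\begin{proof}
(a) For a semidefinite form the Cauchy--Schwarz inequality $(x\cdot w)^2\le x^2w^2$ shows that the radical is $\{x: x^2=0\}$. Let $x=\sum x_iR_i$ be in the radical and put $|x|=\sum|x_i|R_i$. Since $R_i\cdot R_j\ge0$ for $i\neq j$,
\[
|x|^2-x^2=\sum_{i\neq j}\bigl(|x_ix_j|-x_ix_j\bigr)R_i\cdot R_j\ge0 .
\]
Thus $0\ge|x|^2\ge x^2=0$, and $|x|$ lies in the radical. If $x_j=0$ for some $j$, then $0=|x|\cdot R_j=\sum_{i\neq j}|x_i|\,R_i\cdot R_j$, so $x_i=0$ for every $R_i$ that meets $R_j$. As $D$ is connected, repeating this gives $x=0$. Hence a nonzero vector of the radical has no zero coordinate. Two independent vectors of the radical would have a nonzero combination with vanishing first coordinate, so the radical has dimension at most $1$. If it contains $x\neq0$, it is spanned by $|x|$.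

(b) The kernel of $V\to\operatorname{Num}(X)_{\mathbb Q}$ lies in the radical and has dimension at least $c-\rho(X)\ge2$. By (a) the form is not negative semidefinite, so some vector has positive square. Clear its denominators.
\end{proof}

The hypothesis $c\ge\rho(X)+2$ of Theorem~\ref{thm:config} is used only to produce $E$. The next proposition, with Lemma~\ref{lem:form}(b), proves Theorem~\ref{thm:config}(1).

\begin{proposition}\label{prop:surj}
Let $D=R_1\cup\dots\cup R_c$ be a connected reduced curve with rational components on a surface $X$, and suppose $D$ supports a divisor $E$ with $E^2>0$. Let $f\colon Y\to X$ be a connected cover. Then $f^{-1}(D)$ is connected and $b_1(Y)=b_3(Y)=0$. In particular $\pi_1(D)\to\pi_1(X)$ is surjective.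
\end{proposition}

\begin{proof}
Being connected, finite and \'etale over $X$, the scheme $Y$ is again a surface.

\emph{Connectedness.} Let $C_1,\dots,C_m$ be the connected components of $f^{-1}(D)$, and write $f^*E=E_1+\dots+E_m$ with $E_i$ supported on $C_i$. Each $C_i\to D$ is a nonempty cover of a connected scheme, so it has a constant degree $d_i\ge1$. Since $f$ is \'etale, $f^*R_j$ is the reduced curve $f^{-1}(R_j)$, and its part inside $C_i$ is a cover of $R_j$ of degree $d_i$, which pushes forward to $d_iR_j$. Hence $f_*E_i=d_iE$. The $C_i$ are disjoint, so $E_i\cdot E_j=0$ for $i\neq j$, and the projection formula gives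
\[
E_i^2=E_i\cdot f^*E=f_*E_i\cdot E=d_iE^2>0 .
\]
If $m\ge2$, then \eqref{eq:hodge} on $Y$, applied to $E_1$ and $L=E_2$, gives $E_2\equiv0$, contradicting $E_2^2>0$. So $m=1$, and $(f^*E)^2=E_1^2>0$. Surjectivity of $\pi_1(D)\to\pi_1(X)$ follows from the criterion of Section~\ref{sec:cubic}.

\emph{Betti numbers.} Recall that the Albanese map $\alpha\colon Y\to A$ is a morphism to an abelian variety, that $A$ is generated by the differences of points of $\alpha(Y)$, and that $b_1(Y)=2\dim A$. So it suffices to show that $\alpha$ is constant; then $A=0$, $b_1(Y)=0$, and $b_3(Y)=b_1(Y)=0$ by Poincar\'e duality.

The cover $Y\times_X\tilde R_j$ of $\tilde R_j\cong\mathbb P^1$ is a disjoint union of copies of $\mathbb P^1$, and it surjects onto $f^{-1}(R_j)$. So each irreducible component of $f^{-1}(D)$ is an image of $\mathbb P^1$. Every morphism from $\mathbb P^1$ to an abelian variety is constant, so $\alpha$ contracts each component, and it sends the connected curve $f^{-1}(D)$ to one point $a$. Suppose $\alpha$ is not constant. Choose a hyperplane section $M$ of $A$, in some projective embedding, with $a\notin M$. Then $\alpha(Y)\not\subset M$, and $M$ meets $\alpha(Y)$ because $\dim\alpha(Y)>0$. So $L=\alpha^*M$ is a nonzero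 effective divisor. It is nef, as the pullback of an ample divisor, so $L^2\ge0$. It is disjoint from $f^{-1}(D)$, so $L\cdot f^*E=0$. Now \eqref{eq:hodge} gives $L\equiv0$, which is impossible for a nonzero effective divisor.
\end{proof}

The first half of the proof does not use rationality of the $R_i$; the second half does. Without $E$ both conclusions fail: in Example~\ref{ex:product}, a fiber $D=\{z\}\times\mathbb P^1$ has $D^2=0$, its preimage under $[n]\times\mathrm{id}$ has $n^2$ connected components, and $b_1(X)=2$.

\section{Descent of all covers to one finite field}\label{sec:descent}

In this section $X$ and $D$ are as in Theorem~\ref{thm:config}, and $(X_0,D_0)$ is a split model over $\mathbb F_q$. Any single cover of $X$ has a model over some finite extension of $\mathbb F_q$, but the extension depends on the cover, and the count in Section~\ref{sec:count} needs a field that does not. We first find preferred models for covers of $D$, as for the cubic, and then transport them to $X$ through the fundamental group.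

The normalization $\tilde R_{i,0}$ of $R_{i,0}$ is a smooth projective geometrically integral curve of genus $0$ over $\mathbb F_q$. It has $q+1$ rational points by the trace formula, and a curve of genus $0$ with a rational point is a projective line, so $\tilde R_{i,0}\cong\mathbb P^1_{\mathbb F_q}$. We have $\tilde D_0=\bigsqcup_i\tilde R_{i,0}$, and $\nu\colon\tilde D_0\to D_0$ is finite, surjective, and an isomorphism over the smooth locus $D_0\setminus S$. For $t\in\nu^{-1}(S)$ let $i(t)$ be the index with $t\in\tilde R_{i(t)}$.

\subsection{Covers of $D$}

Call a cover $E_0\to D_0$ \emph{componentwise trivial} if $E_0\times_{D_0}\tilde R_{i,0}\cong F_i\times\tilde R_{i,0}$ for each $i$, with $F_i$ a finite set. The covers $E_{n,0}$ of the cubic are examples. The singularities of $D$ are arbitrary, so instead of gluing by hand we use descent theory.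

Let $g\colon Z'\to Z$ be a morphism, and let $Z''=Z'\times_ZZ'$ and $Z'''=Z'\times_ZZ'\times_ZZ'$, with projections $p_1,p_2\colon Z''\to Z'$ and $p_{12},p_{23},p_{13}\colon Z'''\to Z''$. A \emph{descent datum} on a cover $E'\to Z'$ is an isomorphism $\theta\colon p_1^*E'\to p_2^*E'$ over $Z''$ that satisfies the cocycle condition $p_{23}^*\theta\circ p_{12}^*\theta=p_{13}^*\theta$ over $Z'''$. A pullback $g^*E$ carries a canonical descent datum. We use two facts.
\begin{itemize}
\item[(D1)] If $g$ is a finite surjective morphism of noetherian schemes, then $E\mapsto g^*E$ is an equivalence from covers of $Z$ to covers of $Z'$ with descent datum \cite[IX.4.12]{SGA1}. Flatness of $g$ is not required.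
\item[(D2)] Restriction from $Z$ to $Z_{\mathrm{red}}$ is an equivalence of categories of covers \cite[IX.4.10]{SGA1}.
\end{itemize}
Fact (D2) is needed because $\tilde D\times_D\tilde D$ need not be reduced: if $R_1$ and $R_2$ are smooth and tangent, it contains their nonreduced intersection scheme.

\begin{lemma}\label{lem:model}
Every cover $E\to D$ is the base change to $k$ of a componentwise trivial cover $E_0\to D_0$.
\end{lemma}

\begin{proof}
We describe the fiber products of $\nu$ up to nilpotents and find that a descent datum along $\nu$ is a finite combinatorial object.

\emph{The double product.} Let $P=\tilde D_0\times_{D_0}\tilde D_0$. The diagonal $\Delta\cong\tilde D_0$ is a reduced closed subscheme of $P$, and $P=\Delta$ over $D_0\setminus S$. Over $s\in S$ the points of $P$ are the pairs $(t,t')$ with $t,t'\in\nu^{-1}(s)$, and they are $\mathbb F_q$-rational because the model is split. So $P\setminus\Delta$ is a finite set of rational points. It is open as the complement of $\Delta$ and closed as a finite set of closed points. Therefore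
\[
P_{\mathrm{red}}=\Delta\ \sqcup\ \{(t,t'):\ t\neq t',\ \nu(t)=\nu(t')\in S\}.
\]

\emph{The triple product.} Let $T=\tilde D_0\times_{D_0}\tilde D_0\times_{D_0}\tilde D_0$. The small diagonal $\delta\cong\tilde D_0$ is closed and equals $T$ over $D_0\setminus S$. Its complement is the finite set of rational points $(t,t',t'')$, not all equal, with a common image in $S$. By the same argument this set is open and closed, and $T_{\mathrm{red}}$ is the disjoint union of $\delta$ and these points.

Both descriptions hold over $k$ as well, for $P\otimes k$ and $T\otimes k$, with the same finite index sets.

\emph{The descent datum of $E$.} Since $\tilde R_i\cong\mathbb P^1_k$, we have $\nu^*E\cong\bigsqcup_iF_i\times\tilde R_i$ with finite sets $F_i$. By (D2), the descent datum $\theta$ of $\nu^*E$ amounts to an automorphism $\theta_\Delta$ of $\nu^*E$ over the diagonal, together with bijections $\theta_{t,t'}\colon F_{i(t)}\to F_{i(t')}$ at the isolated points, and the cocycle condition may be checked on the reduced triple product. On the small diagonal it reads $\theta_\Delta\circ\theta_\Delta=\theta_\Delta$, that is, $\theta_\Delta=\mathrm{id}$. At an isolated point $(t,t',t'')$ it reads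
\begin{equation}\label{eq:cocycle}
\theta_{t',t''}\circ\theta_{t,t'}=\theta_{t,t''},
\end{equation}
where $\theta_{t,t}$ is the fiber of $\theta_\Delta$ at $t$, the identity of $F_{i(t)}$.

\emph{The model.} Consider the cover $\bigsqcup_iF_i\times\tilde R_{i,0}$ of $\tilde D_0$. At the rational point $(t,t')$ of $P_{\mathrm{red}}$ its two pullbacks are $F_{i(t)}\times\operatorname{Spec}\mathbb F_q$ and $F_{i(t')}\times\operatorname{Spec}\mathbb F_q$, so $\theta_{t,t'}$ defines an isomorphism between them. With the identity over $\Delta$, this gives by (D2) an isomorphism over $P$, and the cocycle condition over $T_{\mathrm{red}}$ is again \eqref{eq:cocycle}. By (D1) over $\mathbb F_q$ this datum descends to a cover $E_0\to D_0$, which is componentwise trivial. The covers $E_0\otimes k$ and $E$ of $D$ have isomorphic pullbacks with descent data, so $E_0\otimes k\cong E$ by (D1) over $k$.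
\end{proof}

\begin{remark}\label{rem:graph}
The proof computes $\pi_1(D)$; this is not used below. Let $\Gamma$ be the graph with a vertex for each component $R_i$ and for each $s\in S$, and with an edge from $R_{i(t)}$ to $\nu(t)$ for each $t\in\nu^{-1}(S)$. It is connected because $D$ is. A finite covering space of $\Gamma$ is a family of finite sets $F_i$, $F_s$ with bijections $\beta_t\colon F_{\nu(t)}\to F_{i(t)}$. A cover $E$ gives such a family with $F_s=E_s$, and a family gives the descent datum $\theta_{t,t'}=\beta_{t'}\beta_t^{-1}$. So covers of $D$ and finite coverings of $\Gamma$ form equivalent categories, and $\pi_1(D)$ is the profinite completion of a free group of rank $r=1-c-\#S+\#\nu^{-1}(S)$. Formula \eqref{eq:pointsD} reads $\#D_0(\mathbb F_Q)=cQ+1-r$. For the cubic, $c=r=1$.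
\end{remark}

\subsection{Frobenius centralizes the geometric fundamental group}

A cover of $X$ is not glued from projective lines, so Lemma~\ref{lem:model} does not apply to it. We therefore translate the lemma into a statement about groups, which passes to the quotient $\pi_1(X)$ of $\pi_1(D)$.

Fix $t_1\in\tilde R_{1,0}(\mathbb F_q)$, put $y=\nu(t_1)\in D_0(\mathbb F_q)$, and use the $k$-point $\bar y$ above $y$ as base point everywhere. Let $G=\operatorname{Gal}(k/\mathbb F_q)\cong\hat{\mathbb Z}$. Since $D$ and $X$ are connected, there are exact sequences \cite[IX.6.1]{SGA1}
\[
1\to\pi_1(D)\to\pi_1(D_0)\to G\to1,\qquad 1\to\pi_1(X)\to\pi_1(X_0)\to G\to1 ,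
\]
in which restricting an action to the left-hand group corresponds to base change of covers to $k$. The point $y\colon\operatorname{Spec}\mathbb F_q\to D_0$ induces a continuous section $\sigma_D\colon G\to\pi_1(D_0)$. Let $j\colon\pi_1(D_0)\to\pi_1(X_0)$ be induced by the inclusion; then $\sigma_X=j\circ\sigma_D$ is the section of the second sequence defined by $y$. Let $\varphi_D$ and $\varphi_X=j(\varphi_D)$ be the images of the Frobenius generator of $G$. For a cover $E_0\to D_0$, the action of $\varphi_D$ on $E_{0,\bar y}$ is the action of Frobenius on the geometric points of the fiber over $y$.

\begin{lemma}\label{lem:central}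
\begin{itemize}
\item[(a)] If $E_0\to D_0$ is componentwise trivial, then $\varphi_D$ acts trivially on $E_{0,\bar y}$.
\item[(b)] The element $\varphi_D$ commutes with $\pi_1(D)$, and $\varphi_X$ commutes with $\pi_1(X)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The point $y$ factors as $\operatorname{Spec}\mathbb F_q\to\tilde R_{1,0}\to D_0$ through $t_1$. So the fiber of $E_0$ over $y$ is $F_1\times\operatorname{Spec}\mathbb F_q$, on which Frobenius acts trivially.

(b) Let $g\in\pi_1(D)$. The commutator $[g,\varphi_D]$ maps to $1$ in the abelian group $G$, so it lies in $\pi_1(D)$. Let $U\subset\pi_1(D)$ be an open subgroup, and let $E\to D$ be a connected cover with a point $\epsilon\in E_{\bar y}$ whose stabilizer is $U$. Choose $E_0$ as in Lemma~\ref{lem:model}. The action of $\pi_1(D)$ on $E_{\bar y}=E_{0,\bar y}$ extends to $\pi_1(D_0)$, and $\varphi_D$ acts trivially by (a). Hence $[g,\varphi_D]$ acts trivially, fixes $\epsilon$, and lies in $U$. As $U$ is arbitrary, $[g,\varphi_D]=1$. By Theorem~\ref{thm:config}(1) we have $j(\pi_1(D))=\pi_1(X)$, and applying $j$ gives the second claim.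
\end{proof}

\begin{proposition}\label{prop:uniform}
Let $Y\to X$ be a connected cover of degree $d$. There is a cover $Y_0\to X_0$ with $Y_0\otimes k\cong Y$ over $X$ such that, for every power $Q$ of $q$ and every $x\in D_0(\mathbb F_Q)$, the fiber of $Y_0$ over $x$ consists of $d$ points rational over $\mathbb F_Q$.
\end{proposition}

\begin{proof}
\emph{Construction of $Y_0$.} Put $H=\pi_1(X)$. The centralizer of $H$ in $\pi_1(X_0)$ is a closed subgroup that contains $\varphi_X$ by Lemma~\ref{lem:central}(b), so it contains $\sigma_X(G)$, the closure of the group generated by $\varphi_X$. Hence
\[
H\times G\to\pi_1(X_0),\qquad(h,\gamma)\mapsto h\,\sigma_X(\gamma),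
\]
is a continuous homomorphism. It is bijective because $\sigma_X$ splits the exact sequence, so it is an isomorphism of profinite groups. Let $\pi_1(X_0)$ act on the $H$-set $Y_{\bar y}$ through the projection $H\times G\to H$, and let $Y_0\to X_0$ be the corresponding cover. The action of $H$ is the original one, so $Y_0\otimes k\cong Y$ over $X$, and $\varphi_X$ acts trivially.

So far this controls only the fiber over $y$. To reach the other points of $D_0$ we identify $Y_0|_{D_0}$ with the model of Lemma~\ref{lem:model}.

\emph{The restriction to $D_0$.} Let $E_0$ be a componentwise trivial model of $E=Y|_D$. The covers $E_0$ and $Y_0|_{D_0}$ both become isomorphic to $E$ over $k$, so there is a $\pi_1(D)$-equivariant bijection $\psi$ between their fibers at $\bar y$. The element $\varphi_D$ acts trivially on the first fiber by Lemma~\ref{lem:central}(a), and on the second because it acts through $\varphi_X$. The elements of $\pi_1(D_0)$ that commute with $\psi$ form a closed subgroup containing $\pi_1(D)$ and $\varphi_D$, hence containing $\pi_1(D)\,\sigma_D(G)=\pi_1(D_0)$. So $Y_0|_{D_0}\cong E_0$ is componentwise trivial, with $\#F_i=d$ for all $i$.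

\emph{Fibers.} Every $x\in D_0(\mathbb F_Q)$ lifts to an $\mathbb F_Q$-point of some $\tilde R_{i,0}$: for $x\notin S$ because $\nu$ is an isomorphism there, and for $x\in S$ because the points of $\nu^{-1}(S)$ are rational. Hence the fiber over $x$ is $F_i\times\operatorname{Spec}\mathbb F_Q$.
\end{proof}

\section{Counting points}\label{sec:count}

\subsection{The upper bound}

Let $Y_0$ be a smooth projective geometrically connected surface over $\mathbb F_q$, let $Y=Y_0\otimes k$, let $Q$ be a power of $q$, and let $\Phi_Q$ be the $Q$-Frobenius acting on $H^i=H^i_{\text{\'et}}(Y,\mathbb Q_\ell)$. The Grothendieck--Lefschetz trace formula states that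
\[
\#Y_0(\mathbb F_Q)=\sum_{i=0}^4(-1)^i\operatorname{Tr}(\Phi_Q\mid H^i).
\]
The spaces $H^0$ and $H^4$ are one-dimensional, with eigenvalues $1$ and $Q^2$. By Deligne's theorem the eigenvalues on $H^i$ are algebraic numbers all of whose complex absolute values equal $Q^{i/2}$. Finally, $e(Y)$ is the degree of the second Chern class $c_2(T_Y)$ of the tangent bundle.

\begin{proof}[Proof of Theorem~\ref{thm:config}(2)]
The curve $\tilde D_0$ consists of $c$ projective lines, so it has $c(Q+1)$ points over $\mathbb F_Q$, among them all points of $\nu^{-1}(S)$. The map $\nu$ identifies the remaining ones with the $\mathbb F_Q$-points of $D_0\setminus S$, and all points of $S$ are rational. This gives \eqref{eq:pointsD}.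

Let $f\colon Y\to X$ be a connected cover of degree $d$, and take $Y_0$ as in Proposition~\ref{prop:uniform}. Counting only the points above $D_0$,
\[
\#Y_0(\mathbb F_Q)\ge d\cdot\#D_0(\mathbb F_Q).
\]
On the other hand, $Y_0$ is finite \'etale over $X_0$ and $Y$ is connected, so $Y_0$ is a smooth projective geometrically connected surface. Since $f$ is \'etale, $T_Y=f^*T_X$, so $e(Y)=\deg f^*c_2(T_X)=d\,e(X)$. By Proposition~\ref{prop:surj}, $b_1(Y)=b_3(Y)=0$, so $b_2(Y)=d\,e(X)-2$. The trace formula and Deligne's theorem give
\[
\#Y_0(\mathbb F_Q)\le1+\bigl(d\,e(X)-2\bigr)Q+Q^2=(Q-1)^2+d\,e(X)\,Q .
\]
Comparing the two bounds gives \eqref{eq:main}.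
\end{proof}

The vanishing of $b_3(Y)$ is essential here. Otherwise the upper bound would contain the term $b_3(Y)Q^{3/2}$, which could grow with $d$ and has larger order in $Q$ than the lower bound $dcQ$.

\begin{proof}[Proof of Theorem~\ref{thm:config}(3)]
Choose a split model over some $\mathbb F_q$. By \eqref{eq:pointsD},
\[
\#D_0(\mathbb F_Q)-e(X)Q=\bigl(c-e(X)\bigr)Q+c-\#\nu^{-1}(S)+\#S .
\]
Since $c>e(X)$, this integer is at least $1$ for a large power $Q$ of $q$, which we fix. It depends only on $(X_0,D_0)$. Then \eqref{eq:main} gives $d\le(Q-1)^2$ for every connected cover of $X$, so the open subgroups of $H=\pi_1(X)$ have bounded index. Let $N$ be an open subgroup of maximal index. For any open subgroup $U$, the open subgroup $U\cap N\subset N$ has index at least $[H:N]$, so $U\cap N=N$ by maximality, that is, $N\subset U$. The open subgroups intersect trivially, so $N=1$ and $H$ is finite, of order at most $(Q-1)^2$.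
\end{proof}

\begin{example}\label{ex:lines}
Let $X=\mathbb P^2$, with $\rho=1$ and $e=3$, and let $D$ be a union of $c\ge3$ lines defined over $\mathbb F_q$. Two such lines meet in a rational point and the components are smooth, so the standard model is split.

\emph{Three lines in general position.} Here $\#S=3$ and $\#\nu^{-1}(S)=6$, so $\#D_0(\mathbb F_Q)=3Q$, and \eqref{eq:main} reads $0\le(Q-1)^2$. For $c=e(X)$ the inequality can thus be empty.

\emph{Four lines in general position}, say $xyz(x+y+z)=0$. Here $\#S=6$ and $\#\nu^{-1}(S)=12$, so $\#D_0(\mathbb F_Q)=4Q-2$, and \eqref{eq:main} reads $d(Q-2)\le(Q-1)^2$. This bounds $d$ for any $Q\ge3$, although $\pi_1(D)$ is free profinite of rank $3$.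

\emph{All $q^2+q+1$ lines}, with $Q=q$. Every rational point of the plane lies on $D_0$, so $\#D_0(\mathbb F_q)=q^2+q+1$ and $\#D_0(\mathbb F_q)-3q=(q-1)^2$. The inequality reads $d(q-1)^2\le(q-1)^2$. It forces $d=1$, and then equality holds, so \eqref{eq:main} is sharp.
\end{example}

\subsection{Weakly rationally connected surfaces}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X^\circ$ be as in Definition~\ref{def:wrc} and fix $x_0\in X^\circ$. For each $x\in X^\circ\setminus\{x_0\}$ choose a chain of rational curves joining $x_0$ to $x$, and let $Z_x$ be its union, a connected curve containing $x_0$ and $x$. The set $X^\circ\setminus\{x_0\}$ is open and dense in the surface $X$, so its points do not lie in a finite union of curves. Hence the curves $Z_x$ have infinitely many distinct components altogether. Any finite union of curves $Z_x$ is connected, since all contain $x_0$. So there is a connected union $D$ of $c$ distinct rational curves with $c>\max\bigl(e(X),\rho(X)+1\bigr)$. Parts (1) and (3) of Theorem~\ref{thm:config} give the two claims.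
\end{proof}

\section{Surfaces with infinitely many rational curves}\label{sec:infinite}

Now the rational curves are only assumed to be infinite in number, and they may fail to form large connected configurations, as in Example~\ref{ex:product}. We show that in that case almost all of them lie in the fibers of a map to $\mathbb P^1$. Their degrees are then bounded, and the following lemma applies.

\begin{lemma}\label{lem:bounded}
Let $A$ be an ample divisor on a surface $X$ and let $N$ be an integer. If infinitely many rational curves $R\subset X$ satisfy $A\cdot R\le N$, then $X$ is uniruled.
\end{lemma}

\begin{proof}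
The nonconstant morphisms $u\colon\mathbb P^1\to X$ with $\deg u^*A\le N$ are the $k$-points of a quasi-projective scheme, which carries an evaluation morphism and has finitely many irreducible components. The normalization maps of the given curves are among these points. So some irreducible component $M$ contains two morphisms $u,u'$ with distinct images $R\neq R'$. Any two points of an irreducible variety over an algebraically closed field lie on an irreducible curve; let $Z\subset M$ be such a curve through $u$ and $u'$. The image of the evaluation map $\mathbb P^1\times Z\to X$ is irreducible and contains $R\cup R'$, so it is dense.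
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
Let $\mathcal R$ be an infinite set of rational curves in $X$, let $\rho=\rho(X)$, and let $A$ be an ample divisor.

\medskip
\emph{Case 1: some finite connected union $D$ of members of $\mathcal R$ supports a divisor $E$ with $E^2>0$.} We claim that at most $\rho-1$ members of $\mathcal R$ are disjoint from $D$. Their classes lie in the negative definite space $E^\perp$ of dimension $\rho-1$, so it suffices to show that the classes of distinct such curves are linearly independent. A nontrivial relation, with positive and negative terms separated, reads $B\equiv B'$, where $B,B'$ are effective divisors supported on these curves, without common components, and $B\neq0$. Then $B^2=B\cdot B'\ge0$ and $B\cdot E=0$, so $B\equiv0$ by \eqref{eq:hodge}, which is impossible. This proves the claim.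

So infinitely many members of $\mathcal R$ meet $D$. Adding finitely many of them to $D$ gives a connected union of $c>\max(e(X),\rho+1)$ rational curves, and $\pi_1(X)$ is finite by Theorem~\ref{thm:config}(3).

\medskip
\emph{Case 2: there is no such $D$.} Consider the graph with vertex set $\mathcal R$ in which two curves are adjacent if they meet. By Lemma~\ref{lem:form}(b), a finite connected subgraph has at most $\rho+1$ vertices. A connected component with more vertices would contain a connected subgraph with exactly $\rho+2$ vertices, obtained by adding neighbors one at a time. So all connected components $\Gamma_j\subset\mathcal R$ are finite, and there are infinitely many of them. Curves in different $\Gamma_j$ are disjoint. By the assumption of Case 2, the intersection form on the curves of each $\Gamma_j$ is negative semidefinite.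

\emph{Two degenerate components.} If the form on $\Gamma_j$ is negative definite, pick a curve in $\Gamma_j$; it has negative square. The curves picked for different $j$ are orthogonal, so their classes form a basis of a negative definite subspace of $\operatorname{Num}(X)_{\mathbb Q}$. By the Hodge index theorem there are at most $\rho-1$ such $j$. Hence there are two components, say $\Gamma_1$ and $\Gamma_2$, on which the form is semidefinite but not definite, so that its radical is nonzero. Lemma~\ref{lem:form}(a) gives divisors $E_1,E_2$ with $E_j^2=0$, in which exactly the curves of $\Gamma_j$ appear, with positive integral coefficients. Their supports are disjoint, so $E_1\cdot E_2=0$. Put $a=A\cdot E_2>0$ and $b=A\cdot E_1>0$. The divisor $L=aE_1-bE_2$ satisfies $L\cdot A=0$ and $L^2=0$, so $L\equiv0$ by \eqref{eq:hodge}.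

\emph{From numerical to linear equivalence.} To obtain a map we need a linear equivalence, and here the ground field is used once more. The classes of numerically trivial divisors form the group $\operatorname{Pic}^\tau(X)$, which is the group of $k$-points of a group scheme of finite type over $k$. This group scheme is defined over a finite field, and each of its $k$-points lies in the finite group of points over some finite extension. So $\operatorname{Pic}^\tau(X)$ is a torsion group, and $maE_1\sim mbE_2$ for some $m>0$.

\emph{The map to $\mathbb P^1$.} Let $s_1,s_2$ be sections of $\mathcal O_X(maE_1)$ with divisors $maE_1$ and $mbE_2$. They are linearly independent and have no common zero, so they define a morphism $h=[s_1:s_2]\colon X\to\mathbb P^1$. Each fiber of $h$ is the zero set of a nonzero section $\lambda s_1+\mu s_2$, hence the support of an effective divisor linearly equivalent to $maE_1$. The fiber over $[0:1]$ is the union of the curves of $\Gamma_1$. Let $R\in\mathcal R\setminus\Gamma_1$. Then $R$ is disjoint from this fiber, so $h(R)$ is a closed irreducible subset of $\mathbb P^1$ that omits $[0:1]$, hence a point. Thus $R$ is a component of an effective divisor $B\sim maE_1$, and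
\[
A\cdot R\le A\cdot B=ma\,(A\cdot E_1)=mab .
\]
The set $\mathcal R\setminus\Gamma_1$ is infinite, so $X$ is uniruled by Lemma~\ref{lem:bounded}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{small}
\emph{Algebraic Varieties Over Small Fields},
\texttt{https://www.math.nyu.edu/\allowbreak\textasciitilde tschinke/\allowbreak papers/\allowbreak yuri/\allowbreak 07pisa/\allowbreak pisa6.pdf}.

\bibitem{SGA1}
SGA 1.

\end{thebibliography}
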